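# Integer parts of a countable real closed field, one jump above its atomic diagram

## 1. The theorem and the words in it

**Theorem 1.** Let $R$ be a countable real closed field, given in an arbitrary presentation with atomic diagram $D(R)$. There is an integer part $I$ of $R$ with $I\le_T D(R)'$; that is, $I$ is $\Delta^0_2(R)$. The reduction is one fixed procedure, uniform in the presentation.

This answers, positively, Question 1 of the source "Limit Computable Integer Parts" (http://palmer.wellesley.edu/~klange/Research/LimitIPJuly12.pdf): must a countable real closed field, in a presentation fixed in advance, have an integer part that is limit computable relative to that presentation? A stronger form, Theorem 2, is stated and proved in Section 11, when its vocabulary is available.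

**Definition (integer part).** An *integer part* of a real closed field $R$ is a subring $I\ni 1$ of $R$ such that $I$ is discretely ordered (no element of $I$ lies strictly between $0$ and $1$) and for every $r\in R$ there is $i\in I$ with $i\le r<i+1$.

The second condition says that every $r$ has a floor in $I$. The floor is unique: if $i,i'\in I$ both work, then $|i-i'|<1$, so $i=i'$ by discreteness. Mourgues and Ressayre showed that every real closed field has an integer part; the issue here is how complicated it must be.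

**Definition (presentation, complexity).** The universe of $R$ is a subset of $\omega$, and $D(R)$ is the atomic diagram. From $D(R)$ we can decide equality and order, and compute sums, products, and (by search) quotients. In these notes "c.e." means c.e. relative to $D(R)$; these are the $\Sigma_1$ sets, their complements are the $\Pi_1$ sets, and $D(R)'$ is the jump of $D(R)$. A set $S\subseteq R$ is $\Delta^0_2(R)$ if some $D(R)$-computable $g:\omega\times\omega\to\{0,1\}$ has, for each $x$, an eventually constant $g(x,s)$ with limit $1$ iff $x\in S$.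

By the limit lemma, relativized to $D(R)$, a set is $\Delta^0_2(R)$ iff it is computable from $D(R)'$. So we may use $D(R)'$ as an oracle: it decides every $\Sigma_1$ and every $\Pi_1$ question. One observation makes life easier.

**Floors make c.e. integer parts computable.** If an integer part $I$ is c.e. in an oracle $X\ge_T D(R)$, then $I\le_T X$. Given $r\in R$, enumerate $I$ until an $i$ with $i\le r<i+1$ appears; by discreteness, $r\in I$ iff $r=i$. So Theorem 1 only asks for an integer part that is c.e. in $D(R)'$. We are looking for *finite certificates of membership*, each checkable with finitely many $\Sigma_1$ and $\Pi_1$ questions.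

## 2. Archimedean fields, Puiseux series, and an expansion that does not end

**Archimedean $R$.** Here $\mathbb Z$ is an integer part. It is c.e. relative to $D(R)$, hence computable from $D(R)$.

**Transcendence degree one.** Let $R$ be the real closure of $\mathbb Q(y)$ with $y$ larger than every integer, and let $k$ be the field of real algebraic numbers. The field $\bigcup_N k((t^{1/N}))$ of Puiseux series, with $t$ a positive infinitesimal, is real closed, and $y\mapsto t^{-1}$ embeds $R$ into it. So each $x\in R$ has an expansion $\sum_{m\ge m_0}c_mt^{m/N}$, with only *finitely many* negative exponents. Let $A$ be the set of finite sums $\sum_j c_jy^{q_j}$ with $c_j\in k$ and rational $q_j>0$. Subtracting leading terms one by one, we write every $x$ as $a+\delta$ with $a\in A$ and $\delta$ finite. A nonzero element of $A$ is infinite, $A$ is closed under $+,-,\cdot$, and so $A+\mathbb Z$ is an integer part. It is c.e., hence computable from $D(R)$. For instance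
$$\sqrt{y^2+y}=y+\tfrac12-\tfrac18y^{-1}+\cdots,\qquad\text{with floor } y,\ \text{ since } y^2\le y^2+y<(y+1)^2 .$$

**Transcendence degree two.** Let $\mathbb R((\mathbb Q))$ be the field of formal series $\sum_{\gamma\in\mathbb Q}s_\gamma t^\gamma$ with well-ordered support, $y=t^{-1}$, $s=\sum_{n\ge1}t^{-1/n}$ and $s'=s+t$. Let $R$ be the real closure of $\mathbb Q(y,s')$ in $\mathbb R((\mathbb Q))$, and $K_1$ the real closure of $\mathbb Q(y)$ in it. Every $b\in K_1$ is a Puiseux series, with support in some $\frac1N\mathbb Z$. As $-\frac1{N+1}\notin\frac1N\mathbb Z$, the coefficient of $s'-b$ at $-\frac1{N+1}$ is $1$. So $s'-b$ is infinite for every $b\in K_1$. The greedy procedure subtracts $y$, $y^{1/2}$, $y^{1/3},\dots$ from $s'$ and never reaches a finite remainder. An integer part must contain a new element near $s'$, and then also floors of all elements algebraic over $\mathbb Q(y,s')$, such as $\sqrt{s'^2+s'}$.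

**The embedding approach, and where it stops.** A sensible plan is to embed $R$ into a Hahn field $\mathbb R((G))$ of series with well-ordered support, in such a way that the part with negative exponents of any element of $R$ comes again from $R$, and to put
$$I=\mathbb Z+\{x\in R:\ \text{all exponents of } x \text{ are negative}\}.$$
This gives an integer part, exactly as in the last example. To *compute* it along the construction, one adds elements $y_1,y_2,\dots$ one at a time. Given $y=y_n$ and the field $K$ generated so far, one must know whether there is a best approximation to $y$ in $K$: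
$$\exists b_0\in K\ \forall b\in K\ \exists N\in\mathbb N\quad |y-b_0|\le N|y-b|.$$
As it stands this is a $\Sigma_3$ question, while $D(R)'$ decides $\Sigma_1$ questions. Moreover "all exponents of $x$ are negative" refers to infinitely many coefficients. This is where the direct approach stops.

**What can be certified instead.** Look at $s'$ again. Suppose the embedding is arranged so that every exponent in the image of $s'$ is $\le v(s'-b)$ for some $b\in K_1$, where $v$ is the exponent of the leading term. Then the single $\Pi_1$ statement "no $b\in K_1$ has $s'-b$ finite" proves that all exponents of $s'$ are negative. No coefficient was computed, and the embedding appears only in the justification. We shall build a system of such certificates. To certify a product $x\cdot s'$ we shall need that the exponents of $x$ avoid the set of $g$ with $g+v(s'-b)\ge0$ for some $b\in K_1$. This is a different cut in the value group. So certificates should be formulated for *all* cuts, and this is why modules enter.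

## 3. Valuations, modules, convex subgroups

**The fields $K_n$.** Let $y_1,y_2,\dots$ be a $D(R)$-computable list of $R$ (obtained uniformly from $D(R)$). Let $K_n$ be the relative algebraic closure of $\mathbb Q(y_1,\dots,y_n)$ in $R$; $K_0$ consists of the elements algebraic over $\mathbb Q$. Each $K_n$ is real closed, $\bigcup_nK_n=R$, and $K_n$ is c.e. uniformly in $n$ (search for a nontrivial algebraic equation).

**The natural valuation.** Let $O$ be the ring of finite elements of $R$ ($|x|\le N$ for some $N\in\mathbb N$), and $v:R^\times\to G$ the valuation with $v(x)\ge0\iff x\in O$; $v(0)=\infty$. Thus $v(p)\ge v(q)$ iff $|p|\le N|q|$ for some $N$, and $v(p)>v(q)$ iff $N|p|<|q|$ for all $N$ (for $q\neq0$). Put $O_n=O\cap K_n$, which is uniformly c.e., and $G_n=v(K_n^\times)$, a divisible ordered group. For a finite $z$ write $\operatorname{st}(z)\in\mathbb R$ for its standard part.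

**Terms from valuation theory.** A valuation $w$ on an ordered field is *convex* if $0\le a\le b$ implies $w(a)\ge w(b)$; its residue field $\{w\ge0\}/\{w>0\}$ then inherits an order. An extension $(L,w)|(F,w)$ is *immediate* if for every $z\in L^\times$ there is $f\in F$ with $w(z-f)>w(z)$; equivalently, $F$ and $L$ have the same value group and residue field. $(L,w)$ is *henselian* if Hensel's lemma holds: when $q$ has coefficients in the valuation ring and $\bar c$ is a simple root of the reduction $\bar q$, there is $T\in L$ with $q(T)=0$ and $w(T-c)>0$. The Hahn field $\mathbb R((G))$ consists of the series $\sum_{\gamma\in G}s_\gamma t^\gamma$ with well-ordered support, ordered by the sign of the leading coefficient. We use these textbook facts.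

* **(V1)** For a convex valuation, $w(p^2+q^2)=2\min(w(p),w(q))$: "$\ge$" is the ultrametric inequality, and $p^2+q^2\ge p^2,q^2\ge0$ gives "$\le$". Hence $w(p+\sqrt{-1}\,q):=\min(w(p),w(q))$, which is half the value of the norm, extends $w$ to a valuation on the field with $\sqrt{-1}$ adjoined. So for $\alpha=a+\sqrt{-1}\,c$: $w(y-\alpha)=\min(w(y-a),w(c))\le w(y-a)$, where $a=\operatorname{Re}\alpha$.
* **(V2)** A convex valuation on a real closed field is henselian, with real closed residue field (so of characteristic $0$) and divisible value group.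
* **(V3)** A henselian valued field of residue characteristic $0$ has no proper immediate algebraic extension. A valued field with archimedean value group is dense in its henselization (its completion is henselian).
* **(V4)** If $G$ is a divisible ordered abelian group, $\mathbb R((G))$ is real closed, with natural valuation $s\mapsto\min\operatorname{supp}s$. An element of an ordered field which is algebraic over a real closed subfield lies in that subfield.

**Definition (module of level $n$).** This is an $O_n$-submodule $D$ of $K_n$. Put $v(D)=\{v(x):0\ne x\in D\}$.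

If $x\in D$, $x'\in K_n$ and $v(x')\ge v(x)$, then $x'\in D$: either $x'=0$, or $x\neq0$ and $x'/x\in O_n$. So $v(D)$ is an upper set of $G_n$, and for $x\in K_n$: $x\in D$ iff $x=0$ or $v(x)\in v(D)$. *Example:* $v(O_n)=G_n^{\ge0}$, and the infinitesimals in $K_n$ form the module with $v(D)=G_n^{>0}$. A module is a cut in $G_n$, written inside $K_n$.

**Convex subgroups and prime ideals.** For a convex subgroup $H\subseteq G_n$ let
$$\mathfrak m^n_H=\{0\}\cup\{u\in K_n^\times:\ 0<v(u)\notin H\}.$$
This is a prime ideal of $O_n$: if $v(u),v(u')\ge0$ and neither $u$ nor $u'$ is in $\mathfrak m^n_H$, then $v(u),v(u')\in H$, so $v(uu')\in H$. It determines $H$, and $\mathfrak m^n_H\cap K_i=\mathfrak m^i_{H\cap G_i}$ for $i\le n$. The coarsening $w=v+H:K_n^\times\to G_n/H$ is a convex valuation, and for $u\in K_n$: $u\in\mathfrak m^n_H$ iff $w(u)>0$. For $H=G_n$ we have $\mathfrak m^n_H=0$ and $w$ is trivial.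

**Definition ($H(x,D)$ and $\mathfrak m_{x,D}$).** For $x\in K_n\setminus D$ (so $x\ne0$) put
$$H(x,D)=\{g\in G_n:\ v(x)+N|g|\notin v(D)\ \text{ for all } N\ge0\},\qquad \mathfrak m_{x,D}=\{u\in O_n:\ \exists N\ge1\ \ xu^N\in D\}.$$

$H(x,D)$ contains $0$ because $x\notin D$. It is convex since $v(D)$ is an upper set, and it is a subgroup because $|g+g'|\le2\max(|g|,|g'|)$. It depends only on $v(x)$ and $D$. For $0\ne u\in O_n$ we have $xu^N\in D\iff v(x)+Nv(u)\in v(D)$; so $u\in\mathfrak m_{x,D}$ iff $v(u)\notin H(x,D)$, and hence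
$$\mathfrak m_{x,D}=\mathfrak m^n_{H(x,D)}.$$
Finally, for $g\in H(x,D)$ we have $v(x)+g\le v(x)+|g|\notin v(D)$. So
$$(v(x)+H(x,D))\cap v(D)=\emptyset.\tag{1}$$

*Example (two infinite scales).* Let $y_1=y>\mathbb N$ and let $y_2=z$ be larger than every power of $y$. Then $G_2=\mathbb Qv(y)\oplus\mathbb Qv(z)$, and the convex subgroups are $0$, $\mathbb Qv(y)$, $G_2$. With $D=O_2$: $H(y,O_2)=0$, because $v(y)+N|g|\ge0$ for large $N$ whenever $g\ne0$; and $H(z,O_2)=\mathbb Qv(y)$, because $v(z)+N|g|<0$ for all $N$ iff $g\in\mathbb Q v(y)$. So (1) says that all of $v(z)+\mathbb Qv(y)$ is negative.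

## 4. An embedding whose exponents are visible from $K_{n-1}$

We now fix the embedding. It is not effective and serves only for verification.

**Lemma 3.** There are order embeddings $\varphi_n:K_n\to\mathbb R((G_n))$, with $\varphi_{n+1}$ extending $\varphi_n$, such that $\min\operatorname{supp}\varphi_n(x)=v(x)$ for $x\ne0$, and
$$\text{for all } n\ge1,\ \gamma\in\operatorname{supp}\varphi_n(y_n)\ \text{ there is } b\in K_{n-1}\ \text{ with } v(y_n-b)\ge\gamma.\tag{2}$$
Moreover $\dim_{\mathbb Q}G_n\le n$, so $G_n$ has at most $n+1$ convex subgroups.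

*Proof.* $K_0$ is archimedean, so $G_0=0$ and $K_0$ embeds in $\mathbb R$. Let $n\ge1$ and write $K=K_{n-1}$, $y=y_n$, $\varphi=\varphi_{n-1}$. If $y\in K$, nothing changes, and (2) holds with $b=y$. Let $y\notin K$ and $\Lambda=\{v(y-b):b\in K\}$.

**Step 1: an image $s$ for $y$.** The purpose is to choose a series with no exponent beyond what $K$ can see of $y$.

* *Imm: $\Lambda$ has no maximum.* For $b\in K$ there is $b'\in K$ with $v(y-b')>v(y-b)$, and then $v(y-b)=v(b'-b)$; so $\Lambda\subseteq G_{n-1}$. For $\gamma\in G_{n-1}$ with $\gamma<v(y-b)$ for some $b\in K$ put $s_\gamma=\varphi(b)_\gamma$. This is well defined: if also $\gamma<v(y-b')$, then $v(b-b')>\gamma$, so $\varphi(b)$ and $\varphi(b')$ agree at $\gamma$. For all other $\gamma$ put $s_\gamma=0$. Below any $v(y-b)$ the support of $s$ lies in $\operatorname{supp}\varphi(b)$, and every element of $\operatorname{supp}s$ is below some $v(y-b)$; so $\operatorname{supp}s$ is well ordered. Also $\min\operatorname{supp}(s-\varphi(b))\ge v(y-b)$.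
* *Res: $\max\Lambda=\lambda=v(y-b_0)=v(a)$ with $b_0,a\in K$.* Let $\rho=\operatorname{st}((y-b_0)/a)\neq0$ and let $\ell$ be the leading coefficient of $\varphi(a)$. Put $s=\varphi(b_0)|_{\le\lambda}+\rho\,\ell\,t^\lambda$, where $|_{\le\lambda}$ keeps the terms with exponent $\le\lambda$.
* *Val: $\max\Lambda=\lambda=v(y-b_0)\notin G_{n-1}$.* Put $s=\varphi(b_0)|_{<\lambda}+\varepsilon t^\lambda$ with $\varepsilon=\operatorname{sign}(y-b_0)$.

In all cases $s\in\mathbb R((G_n))$, and every exponent of $s$ is $\le v(y-b)$ for some $b\in K$ (in Res and Val, $b=b_0$). So (2) will hold once $\varphi_n(y)=s$.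

**Step 2: $\operatorname{sign}(s-\varphi(b))=\operatorname{sign}(y-b)\ne0$ for all $b\in K$.** The purpose is to show that $s$ fills the same cut over $\varphi(K)$ as $y$ over $K$.

* *Imm.* Take $b'$ with $v(y-b')>v(y-b)=v(b'-b)$. Then $y-b=(y-b')+(b'-b)$ has the sign of $b'-b$. Likewise $s-\varphi(b)=(s-\varphi(b'))+\varphi(b'-b)$, and $\min\operatorname{supp}(s-\varphi(b'))\ge v(y-b')>v(b'-b)=\min\operatorname{supp}\varphi(b'-b)$; so this also has the sign of $b'-b$.
* *Res.* Let $e=b-b_0$, so $y-b=(y-b_0)-e$ and $s-\varphi(b)=(s-\varphi(b_0))-\varphi(e)$, where $s-\varphi(b_0)$ has lowest term $\rho\ell t^\lambda$. If $v(e)<\lambda$, both signs are $-\operatorname{sign}(e)$. If $v(e)\ge\lambda$, then $v(y-b)\ge\lambda$, hence $v(y-b)=\lambda$ by maximality, so $\operatorname{st}((y-b)/a)=\rho-\operatorname{st}(e/a)\ne0$. Order embeddings preserve standard parts, so the coefficient of $\varphi(e/a)$ at $0$ is $\operatorname{st}(e/a)$, and $\varphi(e)_\lambda=\operatorname{st}(e/a)\,\ell$. Hence the lowest term of $s-\varphi(b)$ is $(\rho-\operatorname{st}(e/a))\,\ell\,t^\lambda$.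 Since $\operatorname{sign}\ell=\operatorname{sign}a$, the signs agree.
* *Val.* Let $e=b-b_0$; $v(e)\ne\lambda$. If $v(e)<\lambda$, both signs are $-\operatorname{sign}(e)$. If $v(e)>\lambda$, both are $\varepsilon$: as $\lambda\notin\operatorname{supp}\varphi(b_0)\subseteq G_{n-1}$, the lowest term of $s-\varphi(b_0)$ is $\varepsilon t^\lambda$.

**Step 3: extension to $K_n$.** Polynomials over the real closed field $K$ factor into a constant, linear factors and positive definite quadratics, so by Step 2 the sign of $Q(y)$ equals that of the image polynomial at $s$. As $s\notin\varphi(K)$, $s$ is transcendental over $\varphi(K)$ by (V4). So $y\mapsto s$ gives an order embedding of $K(y)$. $K_n$ is the real closure of $K(y)$ and $\mathbb R((G_n))$ is real closed, so the embedding extends to $\varphi_n:K_n\to\mathbb R((G_n))$.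

**Step 4: value groups.** In Imm and Res all $v(y-b)$ lie in $G_{n-1}$ (in Res, $v(y-b)$ is $v(e)$ if $v(e)<\lambda$ and $\lambda$ otherwise). In Val they lie in $G_{n-1}\cup\{\lambda\}$. By (V1), $v((y-a)^2+c^2)=2\min(v(y-a),v(c))$ for $a,c\in K$. Factoring numerators and denominators we see that $v(K(y)^\times)$ is $G_{n-1}$, respectively is contained in $G_{n-1}+\mathbb Z\lambda$. As $K_n|K(y)$ is algebraic and $G_n$ is divisible, $G_n=G_{n-1}$, respectively $G_n=G_{n-1}\oplus\mathbb Q\lambda$. So $\dim_{\mathbb Q}G_n\le n$. A convex subgroup is a $\mathbb Q$-subspace since $|g/m|\le|g|$, and convex subgroups form a chain; so there are at most $n+1$.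

**Step 5: $\min\operatorname{supp}\varphi_n(x)=v(x)$.** For $x\in K_n^\times$ there are, by Step 4, $q\ge1$, $p\in\mathbb Z$, $a\in K^\times$ with $v(x^q)=v(a(y-b_0)^p)$, where $p=0$ in Imm and Res. So $x^q/(a(y-b_0)^p)$ lies in absolute value between $1/N$ and $N$ for some $N\in\mathbb N$. So does its image, whose minimal exponent is therefore $0$. By induction $\min\operatorname{supp}\varphi(a)=v(a)$, and in Val $\min\operatorname{supp}(s-\varphi(b_0))=\lambda$. Hence $q\min\operatorname{supp}\varphi_n(x)=v(a)+p\,v(y-b_0)=q\,v(x)$. $\square$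

*Example.* In the degree-two example of Section 2 take $y_1=y$ and $y_2=s'=s+t$. Step $n=1$ is case Val with $\lambda=v(y)=-1$, and we may take $b_0=0$, so $\varphi_1(y)=t^{-1}$. For $n=2$ the partial sums $b$ of $s$ give $v(s'-b)=-\frac1{m+1}$, and all $v(s'-b)$ are negative. So we are in case Imm, and $\varphi_2(s')=s$. The invisible term $t$ has been dropped.

Let $\varphi=\bigcup\varphi_n:R\to\mathbb R((G))$ and write $\operatorname{supp}x$ for $\operatorname{supp}\varphi(x)$. For $x\in K_n$ we have $\operatorname{supp}x\subseteq G_n$. For a module $D$ of level $n$ put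
$$A^n_D=\{x\in K_n:\ \operatorname{supp}x\cap v(D)=\emptyset\}.$$
This is a $\mathbb Q$-subspace of $K_n$, and $A^n_D\cap D=0$ because $v(x)\in\operatorname{supp}x$ for $x\ne0$. The aim is to describe $A^n_D$ without mentioning $\varphi$.

## 5. Four rules for "the support of $x$ avoids $v(D)$"

Let $D$ be a module of level $n$. We build new modules from it:

* $\mathfrak m_{x,D}$ for $x\in K_n\setminus D$, and $uD$ for $u\in K_n$ (level $n$);
* $D\cap K_i$ for $i<n$ (level $i$);
* for $1\le i\le n$, $\;D^{y_i}=\{x\in K_n:\ \exists b\in K_{i-1}\ \ x(y_i-b)\in D\}$ (level $n$); the sets $\{x:x(y_i-b)\in D\}$ are modules that increase with $v(y_i-b)$, so their union is a module;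
* $(y_i-b_1)O_i\cap K_{i-1}$ for $b_1\in K_{i-1}$ (level $i-1$).

*Example.* In the example with $y_2=s'$ we have $G_2=\mathbb Q$, and the values $v(s'-b)$ are negative and come arbitrarily close to $0$. So $O_2^{y_2}$ is the module of infinitesimals of $K_2$.

**Rules.** Judgements have the form $\vdash_nx:D$ with $x\in K_n$ and $D$ a module of level $n$.

* **(S)** If $\vdash_nx_j:D$ for $j\le k$ ($k\ge0$), then $\vdash_n\sum_{j\le k}q_jx_j:D$ for $q_j\in\mathbb Q$. The empty sum gives $\vdash_n0:D$ without premises.
* **(I)** If $i<n$, $x\in K_i$ and $\vdash_ix:D\cap K_i$, then $\vdash_nx:D$.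
* **(Y)** If $1\le i\le n$, $b,b_1\in K_{i-1}$, $\vdash_{i-1}b:(y_i-b_1)O_i\cap K_{i-1}$ and $\vdash_nx:D^{y_i}$, then $\vdash_nx(y_i-b):D$.
* **(H)** Let $x\in K_n\setminus D$, $\mathfrak m=\mathfrak m_{x,D}$, $u_1,\dots,u_r\in K_n^\times$ ($r\ge0$), and $p(X)=\sum_{k=1}^sq_kM_k(u)X^{j_k}$ with $q_k\in\mathbb Q^\times$, $j_k\ge0$, $M_k$ monomials with exponents $\ge0$. Suppose $p\ne0$ in $K_n[X]$, $p(x)=0$, and $t_k/t_l\notin\mathfrak m$ for all $k,l$, where $t_k=q_kM_k(u)x^{j_k}$. If $\vdash_nu_l:u_l\mathfrak m$ for $l\le r$, then $\vdash_nx:D$.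

With $w=v+H(x,D)$, the condition on the $t_k$ says exactly that all $w(t_k)$ are equal. Derivations are finite trees. Put $\mathrm{Ded}_n(D)=\{x:\ \vdash_nx:D\}$, a $\mathbb Q$-space by (S).

Here are the rules at work.

*Degree one, $y_1=y$ infinite.* If $y\notin D$, then $\vdash_1y:D$. Indeed $v(y-b)=v(y)$ for $b\in K_0$, so $D^{y}=\{x:xy\in D\}\not\ni1$, and $\vdash_11:D^y$ by (H) with $r=0$, $p=X-1$; now use (Y) with $x=1$, $b=b_1=0$. Next, $\sqrt y$: here $H(\sqrt y,O_1)=0$ and $\mathfrak m=\mathfrak m_{\sqrt y,O_1}$ is the ideal of infinitesimals. The equation $X^2-u$ with $u=y$ has terms $y$ and $-y$, and $\vdash_1y:y\mathfrak m$ by what was just shown. So $\vdash_1\sqrt y:O_1$. For $x=\sqrt{y^2+y}$ the equation $X^2-y^2-y$ is *not* admissible for $D=O_1$: its terms $y^2+y$, $-y^2$, $-y$ do not have equal value. This is as it should be, because $0\in\operatorname{supp}x$.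

*The element $s'$.* $\vdash_2s':O_2$ by (Y) with $x=1$, $b=b_1=0$, since $1\notin O_2^{y_2}$ gives $\vdash_21:O_2^{y_2}$ by (H) with $p=X-1$. This is the certificate of Section 2.

*Two scales, $y_1=y$, $y_2=z$.* Let $x=z/(1+y)$; then $H(x,O_2)=H:=\mathbb Qv(y)$, and $\mathfrak m=\mathfrak m^2_H$. Take $u_1=y$, $u_2=z$, $p=X+u_1X-u_2$; its terms at $x$ have values in $v(z)+H$. Premises: $y\mathfrak m\cap K_1=0$, and $\vdash_1y:0$ as above, so $\vdash_2y:y\mathfrak m$ by (I); $(z\mathfrak m)^{y_2}=\mathfrak m\not\ni1$ gives $\vdash_2z:z\mathfrak m$ as before. So $\vdash_2z/(1+y):O_2$, although the expansion of $x$ is infinite.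

**Complexity of derivability.** The purpose is to see that $D(R)'$ can enumerate all derivable judgements about c.e. modules. For $e\in\omega$ let $[e]_n$ be the $O_n$-submodule of $K_n$ generated by $W_e^{D(R)}\cap K_n$. Every $e$ is a code of a module of level $n$, every c.e. module has a code, and $[e]_n$ is c.e. uniformly in $e,n$. In each rule the modules in the premises are determined by the module in the conclusion and the parameters $x,u_l,i,b,b_1$. They are c.e. by the displayed existential definitions, so codes for them are computable from a code of $D$, the levels and the parameters, by the s-m-n theorem. Hence a derivation of $\vdash_nx:[e]_n$ can be labelled, from the root upwards, by computed codes. The side conditions are memberships in $K_i$ ($\Sigma_1$), $x\notin[e]_n$ and $t_k/t_l\notin\mathfrak m_{x,[e]_n}$ ($\Pi_1$), and equalities and inequalities in $R$ (decidable). So $D(R)'$ decides whether a labelled finite tree is a derivation, and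
$$\{(n,x,e):\ \vdash_nx:[e]_n\}\ \text{ is c.e. in } D(R)',\text{ uniformly in the presentation.}\tag{3}$$

## 6. Soundness: derivable judgements are true in the Hahn field

**Lemma 4.** $\mathrm{Ded}_n(D)\subseteq A^n_D$ for every module $D$ of level $n$.

*Proof.* By induction on derivations we check that each rule preserves truth of "$\operatorname{supp}x\cap v(D)=\emptyset$".

**Rule (S).** The support of a rational combination lies in the union of the supports.

**Rule (I).** We have $\operatorname{supp}x\subseteq G_i$. If $\gamma\in\operatorname{supp}x\cap v(D)$, take $r\in K_i$ with $v(r)=\gamma$. Then $r\in D\cap K_i$, so $\gamma\in v(D\cap K_i)$, contrary to the premise.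

**Rule (Y).** First, every $\gamma\in\operatorname{supp}(y_i-b)$ satisfies $\gamma\le v(y_i-b')$ for some $b'\in K_{i-1}$. For $\gamma\in\operatorname{supp}y_i$ this is (2). Let $\gamma\in\operatorname{supp}b\subseteq G_{i-1}$. If $\gamma\ge v(y_i-b_1)$, an element of $K_{i-1}$ of value $\gamma$ would lie in $(y_i-b_1)O_i\cap K_{i-1}$, contrary to the premise on $b$. So $\gamma<v(y_i-b_1)$, and $b'=b_1$ works.

Now let $g\in\operatorname{supp}x$ and suppose $g+\gamma\in v(D)$. Take $r\in K_n$ with $v(r)=g$. Then $v(r(y_i-b'))\ge g+\gamma$, so $r(y_i-b')\in D$, hence $r\in D^{y_i}$ and $g\in v(D^{y_i})$. This contradicts the premise on $x$. So $\operatorname{supp}x(y_i-b)\subseteq\operatorname{supp}x+\operatorname{supp}(y_i-b)$ avoids $v(D)$.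

**Rule (H).** Let $H=H(x,D)$. We show that $\operatorname{supp}x\subseteq v(x)+H$, which suffices by (1). By induction $\operatorname{supp}u_l\cap v(u_l\mathfrak m)=\emptyset$. For $\gamma\in\operatorname{supp}u_l$ we have $\gamma\ge v(u_l)$, and $\gamma-v(u_l)$ is not a positive element outside $H$; so
$$\operatorname{supp}u_l\subseteq v(u_l)+H,\qquad\text{hence}\qquad\operatorname{supp}M_k(u)\subseteq v(M_k(u))+H.$$
All $v(t_k)$ lie in one coset $\mu+H$. Put $U_j=\sum_{j_k=j}q_kM_k(u)$; then $\operatorname{supp}U_j\subseteq\mu-jv(x)+H$. Write $x=x_0+x_1$ in $\mathbb R((G_n))$, where $x_0\ne0$ is the part of $x$ with support in $v(x)+H$; the support of $x_1$ lies strictly above $v(x)+H$. Let $\zeta=x/x_0$ and choose $j_0$ with $U_{j_0}\ne0$, which is possible as $p\ne0$. Dividing $\sum_jU_jx^j=0$ by $U_{j_0}x_0^{j_0}$ we get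
$$\sum_jc_j\zeta^j=0,\qquad c_j=\frac{U_jx_0^j}{U_{j_0}x_0^{j_0}}\in\mathbb R((H)),\qquad c_{j_0}=1,$$
because $U_jx_0^j\in t^\mu\,\mathbb R((H))$ for all $j$. As $H$ is divisible, $\mathbb R((H))$ is real closed, so $\zeta\in\mathbb R((H))$ by (V4). On the other hand $x_0\in t^{v(x)}\mathbb R((H))$, so $\zeta-1=x_1/x_0$ has support strictly above $H$. Hence $x_1=0$. $\square$

The converse is the hard part. Its statement is

> $(C_n)$: for every module $D$ of level $n$ and every $x\in K_n$ there is $x'\in\mathrm{Ded}_n(D)$ with $x-x'\in D$.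

If you wish to see now why this suffices: for $D=O_n$ it says that every $r\in K_n$ is a certified element plus a finite one, and this yields floors (Section 10).

## 7. Homogeneous elements

**Definition.** Let $H$ be a convex subgroup of $G_i$, $\mathfrak m=\mathfrak m^i_H$, $w=v+H$ on $K_i$. Put
$$\Gamma_i(\mathfrak m)=\{h\in K_i^\times:\ \vdash_ih:h\mathfrak m\}.$$

By soundness, as in the case (H) above, $\operatorname{supp}h\subseteq v(h)+H$ for $h\in\Gamma_i(\mathfrak m)$. *Example:* in degree one, with $H=0$, we saw $y\in\Gamma_1(\mathfrak m)$; and $1+y\notin\Gamma_1(\mathfrak m)$, because its support is $\{v(y),0\}$.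

**Lemma 5 (closure).** Let $u_1,\dots,u_r\in\Gamma_i(\mathfrak m)$, and let $x\in K_i^\times$ satisfy an equation $p(x)=0$ as in (H), with this $\mathfrak m$. Then $\vdash_ix:D$ for every module $D$ of level $i$ with $x\notin D$ and $\mathfrak m_{x,D}=\mathfrak m$. In particular $x\in\Gamma_i(\mathfrak m)$. Consequently:

1. $\Gamma_i(\mathfrak m)$ is a multiplicative group containing $K_0^\times$.
2. If $u_1,\dots,u_r\in\Gamma_i(\mathfrak m)$ have equal $w$-value and $x=\sum_lu_l\ne0$, then $w(x)=w(u_1)$ and $x\in\Gamma_i(\mathfrak m)$.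

*Proof.* The first claim is rule (H). For the second take $D=x\mathfrak m$: $x\notin x\mathfrak m$, and $\mathfrak m_{x,x\mathfrak m}=\{u\in O_i:\exists N\ge1\ u^N\in\mathfrak m\}=\mathfrak m$, as $\mathfrak m$ is prime.

(1) Use the equations $X-uu'$ for $x=uu'$ (terms $uu'$, $-uu'$) and $uX-1$ for $x=u^{-1}$ (terms $1$, $-1$), and for $x\in K_0^\times$ the minimal polynomial over $\mathbb Q$, all of whose terms have value $0$ (here $r=0$).

(2) All $\operatorname{supp}u_l$ lie in $v(u_1)+H$, so $v(x)\in\operatorname{supp}x\subseteq v(u_1)+H$ and $w(x)=w(u_1)$. So the equation $X-\sum_lu_l$ is admissible. $\square$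

## 8. Writing an element of $K_i$ in terms of $K_{i-1}$, modulo $D$

The completeness proof descends from $K_i$ to $K_{i-1}$. The next lemma does the descent: modulo $D$, an element of $K_i$ is a polynomial in $y_i$ over $K_{i-1}$, or a $K_{i-1}$-combination of homogeneous elements *without large cancelling terms*. The last clause will keep the induction of Section 9 going.

**Lemma 6.** Let $i\ge1$, $y=y_i\notin K:=K_{i-1}$, $L=K_i$, and assume $(C_{i-1})$. Let $D\subseteq L$ be a module of level $i$, $\alpha\in L\setminus D$, $H=H(\alpha,D)$, $\mathfrak m=\mathfrak m_{\alpha,D}$, $w=v+H$. Then one of the following holds: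

(i) $\alpha-P(y)\in D$ for some $P\in K[Y]$;

(ii) $\alpha-\sum_l\beta_lf_l\in D$, a finite sum with $\beta_l\in K^\times$, $f_l\in\Gamma_i(\mathfrak m)$, $w(\beta_lf_l)\ge w(\alpha)$.

*Proof.* Two remarks will be used repeatedly.

* *Remark 1.* If $\alpha-\beta\in D$, then $v(\alpha-\beta)>v(\alpha)+g$ for all $g\in H$, because otherwise $v(\alpha)+g$ would lie in the upper set $v(D)$, contrary to (1). In particular $v(\beta)=v(\alpha)$.
* *Remark 2.* If $v(\beta)=v(\alpha)$ and $\eta\in\mathfrak m$, then $\beta\eta^N\in D$ for all large $N$: by definition of $\mathfrak m_{\alpha,D}$, $\alpha\eta^N\in D$ for some $N\geq 1$, hence for all larger $N$, and $v(\beta\eta^N)=v(\alpha\eta^N)$.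

**Step 1 (density).** The purpose is to approximate $\alpha$ modulo $D$, knowing only approximations modulo $\mathfrak m$. *Let $F\subseteq L$ be a subfield with $L|F$ algebraic such that*
$$\text{for all } z\in L^\times\ \text{ there is } f\in F\ \text{ with } z-f\in z\mathfrak m.\tag{4}$$
*Then $\alpha-\beta\in D$ for some $\beta\in F$.*

If $\mathfrak m=0$, (4) gives $\alpha\in F$. Otherwise $H\ne G_i$. Let $H^+$ be the smallest convex subgroup of $G_i$ properly containing $H$; it exists, as there are only finitely many. Let $u\in\mathfrak m$ with $v(u)\in H^+\setminus H$, and let $N\ge1$ be such that $\alpha u^N\in D$. Let $w^+=v+H^+$, let $\kappa$ be the residue field of $(L,w^+)$, and $\kappa_F\subseteq\kappa$ that of $F$. Let $\bar w$ be the valuation on $\kappa$ induced by $w$. Its value group $H^+/H$ has no proper nontrivial convex subgroup, so it is archimedean. By (V2) $\kappa$ is real closed. Its order is induced from $L$, so $\bar w$ is convex: if $0<\bar a<\bar b$, then lifts satisfy $0<a<b$ and $w(a)\ge w(b)$. By (V2) $\bar w$ is henselian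 with residue characteristic $0$.

The extension $\kappa|\kappa_F$ is algebraic because $L|F$ is. It is immediate for $\bar w$: given a $w^+$-unit $z\in L$, (4) yields $f\in F$ with $z-f\in z\mathfrak m$, so $v(f)=v(z)$ and $\bar w(\bar z-\bar f)>\bar w(\bar z)$. Since $\kappa$ is henselian, it contains a henselization of $\kappa_F$, over which $\kappa$ is algebraic and immediate. By (V3) $\kappa$ equals this henselization, and $\kappa_F$ is $\bar w$-dense in $\kappa$.

Take $a\in F$ with $\alpha-a\in\alpha\mathfrak m$; so $v(a)=v(\alpha)$. By density there is $f\in F$, $w^+(f)\ge0$, such that the residue of $\alpha/a-f$ has $\bar w$-value $\ge(N+1)v(u)+H$. So $v(\alpha/a-f)\ge(N+1)v(u)-g$ for some $0\le g\in H$; if the residue is $0$, the value exceeds $H^+$ and this is trivial. As $0<v(u)\notin H$, we have $v(u)>g$. Hence $v(\alpha-af)\ge v(\alpha)+Nv(u)=v(\alpha u^N)$, and $\alpha-af\in D$. Take $\beta=af$.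

Now we distinguish whether $y$ has a best approximation in $K$ up to $H$.

**Step 2 (Case A: for every $b\in K$ there is $b'\in K$ with $(y-b')/(y-b)\in\mathfrak m$).** The purpose is to reach (i). Let $0\ne Q\in K[Y]$ have roots $\alpha_k\in K(\sqrt{-1})$. Applying the hypothesis to the $\operatorname{Re}\alpha_k$ with the largest $w(y-\operatorname{Re}\alpha_k)$, we get $b\in K$ with $w(y-b)>w(y-\operatorname{Re}\alpha_k)\ge w(y-\alpha_k)$ for all $k$, by (V1). (If $Q$ is constant, any $b$ will do.) With $w$ extended to $L(\sqrt{-1})$,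
$$\frac{Q(b)}{Q(y)}=\prod_k\Big(1-\frac{y-b}{y-\alpha_k}\Big)\in1+\mathfrak m,\quad\text{so } Q(b)\ne0,\quad \eta:=1-\frac{Q(y)}{Q(b)}\in\mathfrak m\cap K[y].\tag{5}$$
Indeed the product minus $1$ lies in $L$ and has positive $w$-value. Using (5) for numerators and denominators, every element of $K(y)^\times$ lies in $a(1+\mathfrak m)$ for some $a\in K^\times$; so $K(y)|K$ is $w$-immediate. Next, $L|K(y)$ is algebraic. The $w$-residue field of $K$ is real closed by (V2), and that of $L$ is an ordered algebraic extension of it, so they agree by (V4). The group $w(K^\times)$ is divisible, and $w(L^\times)$ is contained in its divisible hull, so they agree. Hence $L|K$ is $w$-immediate, which means that (4) holds with $f\in K$, in particular with $F=K(y)$. As $L|K(y)$ is algebraic, Step 1 gives $\alpha-\beta\in D$ with $\beta=P(y)/Q(y)$. For this $Q$ take $b,\eta$ as in (5). Then $\beta=P(y)Q(b)^{-1}(1-\eta)^{-1}$, so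
$$\beta-P(y)Q(b)^{-1}\sum_{j<N}\eta^j=\beta\eta^N\in D\quad\text{for large } N,$$
by Remarks 1 and 2. Since $\eta\in K[y]$, this is (i).

**Case B: there is $c\in K$ with $(y-b)/(y-c)\notin\mathfrak m$, i.e. $w(y-b)\le w(y-c)$, for all $b\in K$.** This is the negation of Case A. Write $\Gamma=\Gamma_i(\mathfrak m)$. Steps 3 to 8 lead to (ii).

**Step 3: for $a\in K^\times$ there is $a_0\in K\cap\Gamma$ with $a-a_0\in a\mathfrak m$.** The purpose is to have homogeneous approximations to elements of $K$. By $(C_{i-1})$ there is $a_0\in\mathrm{Ded}_{i-1}(a\mathfrak m\cap K)$ with $a-a_0\in a\mathfrak m$. Then $v(a_0)=v(a)$, so $a_0\mathfrak m=a\mathfrak m$, and $\vdash_ia_0:a_0\mathfrak m$ by (I).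

**Step 4: there is $c_1\in K$ with $y_*:=y-c_1\in\Gamma$ and $v(y_*)=v(y-c)$.** The purpose is to replace the generator $y$ by a homogeneous one. Let $E=(y-c)\mathfrak m$. By $(C_{i-1})$ take $c_1\in\mathrm{Ded}_{i-1}(E\cap K)$ with $c-c_1\in E$. Then $v(y_*)=v(y-c)$ and $y_*\mathfrak m=E$. We have $1\notin E^{y}$, since otherwise $y-b\in(y-c)\mathfrak m$ for some $b\in K$. So $\vdash_i1:E^y$ by (H) with $r=0$, $p=X-1$. As $\vdash_{i-1}0:(y-b_1)O_i\cap K$ by (S), for any $b_1\in K$, rule (Y) with $x=1$, $b=0$ gives $\vdash_iy:E$. By (I), $\vdash_ic_1:E$. By (S), $\vdash_iy_*:E$, and $E=y_*\mathfrak m$.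

**Step 5 (Gauss property): for $P=\sum_{j\le d}P_jY^j\in K[Y]$ with $P_d\ne0$, $w(P(y_*))=\min_jw(P_jy_*^j)$.** The purpose is to exclude cancellation in polynomials in $y_*$. Let $P=P_d\prod_{k\le d}(Y-\alpha_k)$ over $K(\sqrt{-1})$. By (V1) and the hypothesis of Case B,
$$w(y_*-\alpha_k)\le w(y-(c_1+\operatorname{Re}\alpha_k))\le w(y-c)=w(y_*).$$
Hence $w(\alpha_k)\ge w(y_*-\alpha_k)$ too, and so $w(y_*-\alpha_k)=\min(w(y_*),w(\alpha_k))$. As $P_j=\pm P_d\,e_{d-j}(\alpha_1,\dots,\alpha_d)$ with $e_{d-j}$ the elementary symmetric polynomial,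
$$w(P_jy_*^j)\ge w(P_d)+\sum_k\min(w(y_*),w(\alpha_k))=w(P(y_*)).$$
The reverse inequality $w(P(y_*))\ge\min_jw(P_jy_*^j)$ is the ultrametric one.

**Step 6: for every $z\in L^\times$ there is $h\in\Gamma$ with $z-h\in z\mathfrak m$.** The purpose is to verify (4) for the field generated by $K$ and $\Gamma$. The method: take an equation for $z$, keep only its dominant terms, and move $z$ to an exact root of what remains, or of a derivative of it.

Since $L$ is algebraic over $K(y_*)$, there is $p=\sum a_{jk}Y^jZ^k\in K[Y,Z]$ with $p(y_*,z)=0$, $p(y_*,Z)\ne0$; only $a_{jk}\ne0$ are listed. Let $\mu=\min w(a_{jk}y_*^jz^k)$, attained exactly on the index set $M$. For $(j,k)\in M$ take $a^0_{jk}\in K\cap\Gamma$ for $a_{jk}$ as in Step 3. Let $J=\{k:\exists j\ (j,k)\in M\}$ and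
$$U_k=\sum_{j:(j,k)\in M}a^0_{jk}y_*^j\qquad(k\in J).$$
By Step 5, $w(U_k)=\mu-kw(z)$; in particular $U_k\ne0$. The summands of $U_k$ lie in the group $\Gamma$ and have equal $w$-value, so $U_k\in\Gamma$ by Lemma 5(2). Let $q(Z)=\sum_{k\in J}U_kZ^k$. From $p(y_*,z)=0$ we get $w(q(z))>\mu$: the terms outside $M$ have value $>\mu$, and replacing $a_{jk}$ by $a_{jk}^0$ changes terms by value $>\mu$.

Fix $k_0\in J$. The polynomial $\tilde q(T)=q(zT)/(U_{k_0}z^{k_0})$ has coefficients $U_kz^k/(U_{k_0}z^{k_0})$ of $w$-value $0$ at the exponents in $J$, and no others. So its reduction $\bar q$ is nonzero, and $\bar q(1)=0$ because $w(\tilde q(1))>0$. Let $\rho\ge1$ be the multiplicity of the root $1$ of $\bar q$. In characteristic $0$, $1$ is a simple root of the derivative $\bar q^{(\rho-1)}$. By Hensel's lemma in $(L,w)$ there is $T\in L$ with $\tilde q^{(\rho-1)}(T)=0$ and $T-1\in\mathfrak m$ (if $w$ is trivial, $T=1$). Put $h=zT$. Then $z-h\in z\mathfrak m$ and $w(h)=w(z)$. Since $z^kT^{k-\rho+1}=z^{\rho-1}h^{k-\rho+1}$,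
$$\sum_{k\in J,\ k\ge\rho-1}k(k-1)\cdots(k-\rho+2)\,U_k\,h^{k-\rho+1}=0.$$
The sum is nonempty since $\bar q^{(\rho-1)}\ne0$. Its exponents are distinct, its integer coefficients are positive, and all terms have $w$-value $\mu-kw(z)+(k-\rho+1)w(z)=\mu-(\rho-1)w(z)$. So this is an admissible equation for $h$ with the $U_k\in\Gamma$ as parameters, and $h\in\Gamma$ by Lemma 5.

**Step 7: $\alpha-S\in D$ for some $S=\sum_l\beta_lf_l$ with $\beta_l\in K$, $f_l\in\Gamma$.** This is (ii) without the condition on values. Let $F=K(\Gamma)\subseteq L$. Since $y=y_*+c_1\in F$, $L|F$ is algebraic, and (4) holds by Step 6. By Step 1, $\alpha-\beta\in D$ with $\beta=A/B$, where $A,B$ are in the ring $K[\Gamma]$, which is the $K$-span of the group $\Gamma$. By Step 6 take $h_0\in\Gamma$ with $B-h_0\in B\mathfrak m$. Then $B/h_0\in1+\mathfrak m$, and $\eta:=1-Bh_0^{-1}\in\mathfrak m\cap K[\Gamma]$. As $\beta=Ah_0^{-1}(1-\eta)^{-1}$,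
$$\beta-Ah_0^{-1}\sum_{j<N}\eta^j=\beta\eta^N\in D\quad\text{for large } N,$$
by Remarks 1 and 2. So $S=Ah_0^{-1}\sum_{j<N}\eta^j$ works. By Remark 1, $v(S)=v(\alpha)$, so $S\ne0$.

**Step 8 (normalization).** The purpose is to rewrite the sum, without changing $S$, so that no cancellation occurs in $w$. If $w(f_l)-w(f_{l'})\in w(K^\times)$, then by Step 3 it is $w(a_0)$ for some $a_0\in K\cap\Gamma$, and we may replace $(\beta_{l'},f_{l'})$ by $(\beta_{l'}a_0^{-1},a_0f_{l'})$. So we may assume that $w(f_l)-w(f_{l'})\in w(K^\times)$ implies $w(f_l)=w(f_{l'})$.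

Let $\kappa_K=\{0\}\cup\{a\in K\cap\Gamma:w(a)=0\}$. By Lemma 5 this is a subfield of $K$: it is closed under products and inverses by (1), contains $-1\in K_0^\times$, and is closed under sums by (2). If $f_1=\sum_{l>1}a_lf_l$ with $a_l\in\kappa_K$ and all these $f_l$ of equal $w$-value, we eliminate $f_1$, replacing $\beta_l$ by $\beta_l+a_l\beta_1$. This shortens the sum, so after finitely many steps the $f_l$ of equal value are $\kappa_K$-linearly independent. Drop the terms with $\beta_l=0$. We claim $w(S)=\min_lw(\beta_lf_l)$.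

* Consider the $f_l$ of one class modulo $w(K^\times)$, hence of one $w$-value, numbered so that $w(\beta_1)$ is minimal in this class. Choose $a_l\in\kappa_K$ with $\beta_l/\beta_1-a_l\in\mathfrak m$: $a_1=1$, $a_l=0$ if $w(\beta_l/\beta_1)>0$, and by Step 3 if $w(\beta_l/\beta_1)=0$. Then $\sum a_lf_l\ne0$ by independence. Its nonzero summands are in $\Gamma$ and of equal $w$-value, so it has $w$-value $w(f_1)$ by Lemma 5(2), while $w(\sum(\beta_l/\beta_1-a_l)f_l)>w(f_1)$. So the sum of the $\beta_lf_l$ over the class has $w$-value $w(\beta_1f_1)$.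
* The sums over different classes have $w$-values in different cosets of $w(K^\times)$, so these values are distinct, and $w(S)$ is their minimum.

Since $w(S)=w(\alpha)$, we get $w(\beta_lf_l)\ge w(\alpha)$ for all $l$, which is (ii). $\square$

## 9. Completeness of the rules

**Proposition 7.** $(C_n)$ holds for all $n$.

*Proof.* Induction on $n$.

**Step 1: $n=0$.** $O_0=K_0$, so $D=K_0$ or $D=0$. If $x\in D$ take $x'=0$. Otherwise $D=0$, $\mathfrak m_{x,D}=0$, and (H) with $r=0$ and $p$ the minimal polynomial of $x$ over $\mathbb Q$ gives $\vdash_0x:D$.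

Let $n\ge1$ and assume $(C_j)$ for $j<n$. If $y_n\in K_{n-1}$, then $K_n=K_{n-1}$, and (I) with $i=n-1$ turns $(C_{n-1})$ into $(C_n)$. Let $y_n\notin K_{n-1}$.

**Step 2 (shift remark).** This controls how $H(x,D')$ changes when $x$ does. *Let $x,x_0\in K_n$, $x_0\notin D'$, $v(x)\ge v(x_0)-g_0$ with $0\le g_0\in H(x_0,D')$. Then $x\in D'$ or $H(x,D')\subseteq H(x_0,D')$.* Indeed let $x\notin D'$ and $0<g\notin H(x_0,D')$. Then $v(x_0)+Ng\in v(D')$ for some $N$, and $g>g_0$ by convexity. So $v(x)+(N+1)g\ge v(x_0)+Ng$ is in $v(D')$, and $g\notin H(x,D')$.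

**Step 3: the inductions.** We show $z\in\mathrm{Ded}_n(D)+D$ for all $z\in K_n$ and all modules $D$ of level $n$. If $z\in D$ this is trivial. Otherwise we use induction on $H(z,D)$ in the finite chain of convex subgroups of $G_n$, for all $z,D$ simultaneously. Fix a convex subgroup $H$ of $G_n$, let $\mathfrak m=\mathfrak m^n_H$, $\Gamma=\Gamma_n(\mathfrak m)$, and assume

> (IH): $z'\in\mathrm{Ded}_n(D')+D'$ whenever $z'\in D'$ or $H(z',D')\subsetneq H$.

We prove, for $0\le i\le n$:

> $(T_i)$: if $\alpha\in K_i$, $h\in\Gamma$, $D'$ is a module of level $n$, and ($\alpha h\in D'$ or $H(\alpha h,D')\subseteq H$), then $\alpha h\in\mathrm{Ded}_n(D')+D'$.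

$(T_n)$ with $h=1$ gives the claim for all $z,D$ with $H(z,D)=H$. The homogeneous factor $h$ and the free module $D'$ are what allows an induction on $i$: peeling off one variable changes both. In proving $(T_i)$ we may assume by (IH) that $\alpha h\notin D'$ and $H(\alpha h,D')=H$, i.e. $\mathfrak m_{\alpha h,D'}=\mathfrak m$.

**Step 4: $(T_0)$.** Here $\alpha\in K_0^\times\subseteq\Gamma$, so $u_1:=\alpha h\in\Gamma$. Lemma 5 with the equation $X-u_1$ gives $\vdash_n\alpha h:D'$.

**Step 5: setting up $(T_i)$ for $i\ge1$.** Assume $(T_{i-1})$. If $y_i\in K_{i-1}$, then $K_i=K_{i-1}$ and $(T_{i-1})$ applies. Otherwise put $y=y_i$ and $D''=h^{-1}D'\cap K_i$, a module of level $i$. Then $\alpha\notin D''$. For $u\in O_i$ we have $\alpha u^N\in D''$ iff $\alpha hu^N\in D'$, so $\mathfrak m_{\alpha,D''}=\mathfrak m\cap K_i=:\mathfrak m_i$, and $H(\alpha,D'')=H\cap G_i$. Apply Lemma 6 at level $i$ to $\alpha$ and $D''$; it needs only $(C_{i-1})$, and $i-1<n$.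

**Step 6: the case (ii) of Lemma 6.** Here we reduce directly to $(T_{i-1})$. We have $\alpha h-\sum\beta_lf_lh\in D'$ with $\beta_l\in K_{i-1}$, $f_l\in\Gamma_i(\mathfrak m_i)$. First, $f_l\in\Gamma$: as $f_l\mathfrak m\cap K_i=f_l\mathfrak m_i$ and $\vdash_if_l:f_l\mathfrak m_i$, we get $\vdash_nf_l:f_l\mathfrak m$, by (I) if $i<n$, and trivially if $i=n$. So $f_lh\in\Gamma$. Second, the value condition in (ii) says $v(\beta_lf_l)\ge v(\alpha)-g_0$ for some $0\le g_0\in H\cap G_i$. So the shift remark with $x=\beta_lf_lh$, $x_0=\alpha h$ shows that the hypothesis of $(T_{i-1})$ holds for $(\beta_l,f_lh,D')$. Hence $\beta_lf_lh\in\mathrm{Ded}_n(D')+D'$, and we sum up with (S).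

**Step 7: the case (i) of Lemma 6.** We have $\alpha h-P(y)h\in D'$ with $P\in K_{i-1}[Y]$. By (1), $v(P(y)h)=v(\alpha h)$, so $P(y)h\notin D'$ and $H(P(y)h,D')=H$. It suffices to prove, by induction on $d$,

> $(Q_d)$: if $P\in K_{i-1}[Y]$, $\deg P\le d$, and ($P(y)h\in D'$ or $H(P(y)h,D')\subseteq H$), then $P(y)h\in\mathrm{Ded}_n(D')+D'$.

$(Q_0)$ is an instance of $(T_{i-1})$. Let $d\ge1$ and assume $(Q_{d-1})$; we may assume $\deg P=d$ and $P(y)h\notin D'$. The plan is to expand $P$ around a good $b\in K_{i-1}$, to treat the top term with $(T_{i-1})$ for a new module followed by $d$ applications of (Y), and the rest with $(Q_{d-1})$.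

*7a: no term is too large.* Write $P=P_d\prod_{k\le d}(Y-\alpha_k)$ over $K_{i-1}(\sqrt{-1})$. Choose $b^0\in K_{i-1}$ with $v(y-b^0)\ge v(y-\operatorname{Re}\alpha_k)$ for all $k$. For any $b\in K_{i-1}$ with $v(y-b)\ge v(y-b^0)$ write $P=\sum_jP^{(b)}_j(Y-b)^j$. Then
$$v\big(P^{(b)}_j(y-b)^j\big)\ge v(P(y))\quad\text{for all } j.\tag{6}$$
Indeed $v(y-b)\ge v(y-\operatorname{Re}\alpha_k)\ge v(y-\alpha_k)$ by (V1), so $v(\alpha_k-b)\ge v(y-\alpha_k)$. Now $P^{(b)}_j=\pm P_d\,e_{d-j}(\alpha_1-b,\dots,\alpha_d-b)$, and $v(P(y))=v(P_d)+\sum_kv(y-\alpha_k)$.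

*7b: the module for the leading coefficient.* Let $D'_0=D'$ and $D'_{k+1}=(D'_k)^{y_i}$; so
$$D'_d=\{x\in K_n:\ \exists b_1,\dots,b_d\in K_{i-1}\ \ x\prod_l(y-b_l)\in D'\}.$$
The hypothesis of $(T_{i-1})$ holds for $(P_d,h,D'_d)$: let $P_dh\notin D'_d$, $0\le g\in H(P_dh,D'_d)$, and $u\in K_n$ with $v(u)=g$. For all $N\ge0$ we have $P_dhu^N\notin D'_d$, so $P_dhu^N(y-b^0)^d\notin D'$. By (6) with $j=d$, $b=b^0$, the value of this element is $\ge v(P(y)h)+Ng$; as $v(D')$ is an upper set, $v(P(y)h)+Ng\notin v(D')$. So $g\in H(P(y)h,D')\subseteq H$.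

Hence, by $(T_{i-1})$, $P_dh=x'+\delta$ with $\vdash_nx':D'_d$, and $\delta\prod_{l\le d}(y-b_l)\in D'$ for certain $b_l\in K_{i-1}$.

*7c: a certified centre $b$.* Choose $b^1\in K_{i-1}$ with $v(y-b^1)\ge v(y-b^0),v(y-b_1),\dots,v(y-b_d)$. By $(C_{i-1})$, applied to the element $b^1$ and the module $(y-b^1)O_i\cap K_{i-1}$, there is $b\in K_{i-1}$ with $\vdash_{i-1}b:(y-b^1)O_i\cap K_{i-1}$ and $v(b-b^1)\ge v(y-b^1)$; so $v(y-b)\ge v(y-b^1)$.

*7d: the top term.* Applying (Y) $d$ times, with $b$, and with $b^1$ in the role of $b_1$, we obtain $\vdash_nx'(y-b)^k:D'_{d-k}$ for $k=1,\dots,d$, finally $\vdash_nx'(y-b)^d:D'$. Also $\delta(y-b)^d\in D'$, as $v(y-b)\ge v(y-b_l)$ for all $l$. So $P_dh(y-b)^d\in\mathrm{Ded}_n(D')+D'$.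

*7e: the rest.* $P^*=P-P_d(Y-b)^d$ has degree $<d$, and $v(P^*(y))\ge v(P(y))$ by (6). By the shift remark with $x_0=P(y)h$, $g_0=0$, we have $P^*(y)h\in D'$ or $H(P^*(y)h,D')\subseteq H(P(y)h,D')\subseteq H$. So $(Q_{d-1})$ applies to $P^*$. Adding up with (S) gives $(Q_d)$.

This proves $(T_i)$, hence the claim for $H$, and the proposition. $\square$

**Corollary 8.** $\mathrm{Ded}_n(D)=A^n_D$ and $K_n=A^n_D\oplus D$, for every module $D$ of level $n$.

*Proof.* $\mathrm{Ded}_n(D)\subseteq A^n_D$ by Lemma 4, and $A^n_D\cap D=0$. Together with $(C_n)$ this gives $K_n=A^n_D\oplus D$. If $x\in A^n_D$ and $x'$ is as in $(C_n)$, then $x-x'\in A^n_D\cap D=0$. $\square$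

## 10. The integer part: proof of Theorem 1

Let $A=\bigcup_n\mathrm{Ded}_n(O_n)$. Codes of the modules $O_n$ are uniformly computable, so $A$ is c.e. in $D(R)'$ by (3). Let $\mathcal N=\{s\in\mathbb R((G)):\operatorname{supp}s\subseteq G^{<0}\}$.

**Step 1: $A=\varphi^{-1}(\mathcal N)$.** This identifies the certified elements. For $x\in K_n$ we have $\operatorname{supp}x\subseteq G_n$ and $v(O_n)=G_n^{\ge0}$; so by Corollary 8, $x\in\mathrm{Ded}_n(O_n)$ iff $\operatorname{supp}x\subseteq G^{<0}$.

**Step 2: $I:=A+\mathbb Z$ is a subring with $1$.** $\mathcal N$ is closed under $+,-,\cdot$; hence so is $A$.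

**Step 3: $I$ is discretely ordered.** Let $a+k>0$ with $a\in A$, $k\in\mathbb Z$. If $a\ne0$, then $v(a)<0$, so $a$ is infinite, hence positive infinite, and $a+k\ge1$. If $a=0$, then $k\ge1$.

**Step 4: floors.** By $(C_n)$ for $D=O_n$, every $r\in K_n$ is $a+\delta$ with $a\in A\cap K_n$, $\delta\in O_n$. As $\delta$ is finite there is $k\in\mathbb Z$ with $k\le\delta<k+1$, so $a+k\le r<(a+k)+1$.

**Step 5: complexity.** So $I$ is an integer part of $R$, and it is c.e. in $D(R)'$. By the observation in Section 1 it is computable in $D(R)'$, and by the limit lemma relative to $D(R)$ it is $\Delta^0_2(R)$. The procedure is uniform in $D(R)$, since $\varphi$ is used only in the verification. $\blacksquare$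

## 11. Truncations at c.e. modules

A subfield of a Hahn field $\mathbb R((G))$ is *truncation closed* if with $s$ it contains $\sum_{\gamma\notin U}s_\gamma t^\gamma$ for every upper set $U\subseteq G$. *Example:* the subfield $\mathbb Q(t)$ of $\mathbb R((\mathbb Q))$ is truncation closed: its elements are Laurent series in $t$ with rational coefficients, so a truncation is either the element itself or a Laurent polynomial over $\mathbb Q$.

**Theorem 2.** With $\varphi,K_n,I$ as above:

1. One Turing functional, applied to $D(R)'$, computes such an $I$ for every presented countable real closed field $R$; and $I\cap K_n$ is an integer part of $K_n$ for every $n$.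
2. $I=\mathbb Z+\varphi^{-1}(\mathcal N)$. Each $\varphi(K_n)$ is truncation closed in $\mathbb R((G_n))$, and $\varphi(R)$ is truncation closed in $\mathbb R((G))$.
3. For $x\in K_n$ and a module $D$ of level $n$ there is a unique $x|_D\in K_n$ with $\varphi(x|_D)=\sum_{\gamma\notin v(D)}\varphi(x)_\gamma t^\gamma$. The map $(n,x,e)\mapsto x|_{[e]_n}$ is computable in $D(R)'$, uniformly. More generally, for any oracle $X\ge_TD(R)$ and modules coded by $X$-c.e. sets, it is computable in $X'$.

*Proof.* **Part (1).** Uniformity was shown in Section 10. The element $a+k$ found in Step 4 there for $r\in K_n$ lies in $K_n$. So the subring $I\cap K_n$, which is discretely ordered as part of $I$, is an integer part of $K_n$.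

**Part (3).** By Corollary 8 there is a unique $x'\in\mathrm{Ded}_n(D)$ with $x-x'\in D$. Here $\operatorname{supp}x'\cap v(D)=\emptyset$. If $x\ne x'$, then $\operatorname{supp}(x-x')\subseteq v(D)$, since $v(x-x')\in v(D)$ is its minimum and $v(D)$ is an upper set of $G_n$. So $\varphi(x')$ is the part of $\varphi(x)$ outside $v(D)$, that is, $x'=x|_D$; uniqueness holds as $\varphi$ is injective. It is found by search: $\{(n,x',e):\ \vdash_nx':[e]_n\}$ is c.e. in $D(R)'$ by (3) of Section 5, and "$x-x'\in[e]_n$" is a $\Sigma_1$ question, decidable in $D(R)'$. With $W_e^X$ in place of $W_e^{D(R)}$, the complexity argument of Section 5 gives the version with $X'$; the rest of the proof concerns arbitrary modules.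

**Part (2).** The first claim is Step 1 of Section 10. Truncating $\varphi(x)$, for $x\in K_n$, at an upper set $U\subseteq G_n$ is part (3) for the module $D=\{x\in K_n:x=0\text{ or }v(x)\in U\}$, which has $v(D)=U$. The statement for $R$ follows, since $\operatorname{supp}x\subseteq G_n$ for $x\in K_n$, and an upper set of $G$ meets $G_n$ in an upper set of $G_n$. $\blacksquare$
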